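# Fitting sets of a finite group: a lattice that need not be modular

All groups are finite. We write $S^x=x^{-1}Sx$, $[u,v]=u^{-1}v^{-1}uv$, and $\mathrm{Sub}(X)$ for the set of all subgroups of $X$.

## 1. Fitting sets, and the guess that their lattice is modular

The normal subgroups of a group form a modular lattice. A Fitting set is a family of subgroups closed under passing to normal subgroups, under normal products and under conjugation, so it behaves in some ways like a normal subgroup spread out over many subgroups. The Fitting sets of a fixed group also form a lattice. Is this lattice always modular? The answer one would first guess is yes. We fix the definitions and then test the guess.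

**Definition (Fitting set).** Let $G$ be a group. A set $\mathscr F$ of subgroups of $G$ is a *Fitting set* in $G$ if

- (F1) $T\trianglelefteq S\in\mathscr F$ implies $T\in\mathscr F$;
- (F2) $S,T\in\mathscr F$ and $S,T\trianglelefteq ST$ imply $ST\in\mathscr F$;
- (F3) $S\in\mathscr F$ and $x\in G$ imply $S^x\in\mathscr F$.

In (F2) both factors must be normal in the product. This hypothesis carries much of what follows.

An intersection of Fitting sets is a Fitting set, and $\mathrm{Sub}(G)$ is one. So any family $\mathscr X$ of subgroups lies in a smallest Fitting set $\mathrm{Fitset}(\mathscr X)$, the intersection of all Fitting sets that include $\mathscr X$. Ordered by inclusion, the Fitting sets of $G$ form a lattice with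
$$\text{meet}\quad \mathscr F\cap\mathscr H,\qquad\qquad \text{join}\quad \mathscr F\vee\mathscr H=\mathrm{Fitset}(\mathscr F\cup\mathscr H).$$
To show that a subgroup lies in a join, we reach it from $\mathscr F\cup\mathscr H$ by finitely many applications of (F1), (F2), (F3).

**Definition (modular).** The lattice of Fitting sets of $G$ is *modular* if for all Fitting sets $\mathscr F,\mathscr H,\mathscr K$ with $\mathscr F\subseteq\mathscr K$
$$\mathscr F\vee(\mathscr H\cap\mathscr K)=(\mathscr F\vee\mathscr H)\cap\mathscr K. \tag{1}$$

The inclusion $\subseteq$ in (1) always holds, because $\mathscr F$ and $\mathscr H\cap\mathscr K$ both lie in the right side. The content is the inclusion $\supseteq$.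

Whether the empty set counts as a Fitting set does not matter. All Fitting sets that we build are non-empty. Moreover, adding a new bottom element $\bot$ to a lattice does not affect modularity: if $\mathscr F=\bot$ both sides of (1) are $\mathscr H\cap\mathscr K$; if $\mathscr H=\bot$ both are $\mathscr F$; if $\mathscr K=\bot$ then $\mathscr F=\bot$ and both are $\bot$. A non-empty Fitting set contains the trivial group, by (F1).

**Case $V=\langle u\rangle\times\langle v\rangle\cong C_2\times C_2$.** A non-empty Fitting set containing two different subgroups of order $2$ contains $V$ by (F2), hence all subgroups by (F1). So the non-empty Fitting sets are $\{1\}$, the three sets $\{1,\langle g\rangle\}$ with $g\ne1$, and $\mathrm{Sub}(V)$. This is the lattice of subgroups of $V$: a bottom, a top and three elements between. It is modular.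

**Case $S_3$.** Let $A$ be the subgroup of order $3$ and $\mathscr T$ the set of the three subgroups of order $2$. A non-empty Fitting set contains $1$; by (F3) it contains all of $\mathscr T$ or none of it; if it contains $S_3$, it contains $A$ by (F1). This leaves six candidates:
$$\{1\},\quad \{1,A\},\quad \{1\}\cup\mathscr T,\quad \{1,A\}\cup\mathscr T,\quad \{1,A,S_3\},\quad \mathrm{Sub}(S_3).$$
All six are Fitting sets, because (F2) never adds anything. Indeed two different members of $\mathscr T$ have a product set of size $4$, which is not a subgroup; and $A$ times a member of $\mathscr T$ is $S_3$, in which the subgroup of order $2$ is not normal. The six sets are closed under union and intersection, so the lattice is a sublattice of a power set: it is distributive, hence modular.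

The set $\{1,A\}\cup\mathscr T$ shows a feature to remember. It contains $A$ and a complement of $A$, yet not their product, because the complement is not normal in it.

## 2. Nilpotent groups, where the guess is right

**Theorem 1.** If $G$ is nilpotent, then $N\mapsto\mathrm{Sub}(N)$ is an isomorphism from the lattice of normal subgroups of $G$ onto the lattice of non-empty Fitting sets of $G$. So this lattice is modular.

**Step 1: a radical.** This step, valid for every group $G$, shows that a Fitting set has a largest normal member and that this member contains all subnormal members. Let $\mathscr F$ be a non-empty Fitting set of $G$, and let $G_{\mathscr F}$ be the product of all normal subgroups of $G$ that lie in $\mathscr F$. There is at least one, namely $1$. Products of normal subgroups of $G$ are normal in $G$, so (F2), applied repeatedly, gives $G_{\mathscr F}\in\mathscr F$.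

*Claim: if $S\in\mathscr F$ is subnormal in $G$, then $S\le G_{\mathscr F}$.* We use induction on $|G|$. If $S=G$, then $G\in\mathscr F$ and $G_{\mathscr F}=G$. If $S\neq G$, then $S$ is subnormal in some proper $M\trianglelefteq G$. The set $\mathscr F\cap\mathrm{Sub}(M)$ is a Fitting set of $M$; let $M_{\mathscr F}\in\mathscr F$ be the corresponding product for $M$. By induction $S\le M_{\mathscr F}$. Conjugation by an element of $G$ permutes the normal subgroups of $M$, and by (F3) it permutes those lying in $\mathscr F$. So $M_{\mathscr F}\trianglelefteq G$, and $M_{\mathscr F}\in\mathscr F$ gives $M_{\mathscr F}\le G_{\mathscr F}$.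

**Step 2: the isomorphism.** Here we use nilpotency, in the form that every subgroup of a nilpotent group is subnormal. Let $G$ be nilpotent. The Claim gives $\mathscr F\subseteq\mathrm{Sub}(G_{\mathscr F})$. Conversely every subgroup of $G_{\mathscr F}\in\mathscr F$ is subnormal in $G_{\mathscr F}$, so it lies in $\mathscr F$ by repeated use of (F1). Hence $\mathscr F=\mathrm{Sub}(G_{\mathscr F})$. On the other hand $\mathrm{Sub}(N)$ is a Fitting set for each $N\trianglelefteq G$, and $N\le N'$ if and only if $\mathrm{Sub}(N)\subseteq\mathrm{Sub}(N')$. So $N\mapsto\mathrm{Sub}(N)$ is a bijection that preserves order in both directions, that is, a lattice isomorphism. The lattice of normal subgroups is modular by Dedekind's law. $\blacksquare$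

## 3. Imitating Dedekind's argument, and where it stops

To prove $(NM)\cap K\le N(M\cap K)$ for normal subgroups $N\le K$ and $M$, one takes $k=nm$ and observes $m=n^{-1}k\in M\cap K$. This has an honest analogue. Let $\mathscr F\subseteq\mathscr K$, and suppose that $S\in\mathscr K$ is a one-step product $S=S_1S_2$ with $S_1\in\mathscr F$, $S_2\in\mathscr H$ and both normal in $S$. Then $S_2\trianglelefteq S\in\mathscr K$ gives $S_2\in\mathscr K$ by (F1). So $S_2\in\mathscr H\cap\mathscr K$, and $S\in\mathscr F\vee(\mathscr H\cap\mathscr K)$.

The argument stops because not every member of a join is a one-step product. A subgroup $S$ may enter $\mathscr F\vee\mathscr H$ by going up and then down: $S$ is normal in a group $Z$ that was built by (F2), and $Z\notin\mathscr K$ even though $S\in\mathscr K$. Going up and down is unavoidable already in $V=\langle u\rangle\times\langle v\rangle$: the subgroup $\langle uv\rangle$ lies in $\mathrm{Sub}(\langle u\rangle)\vee\mathrm{Sub}(\langle v\rangle)$, but it is reached only through $V$. In nilpotent groups Theorem 1 rescues us, since there $\mathscr K$ is all of $\mathrm{Sub}(K)$ for one normal subgroup $K$. In general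 nothing of the kind is available.

So let us try to build a counterexample from an up-and-down chain. Take involutions $a,s,t$ with $t$ central. Let $\mathscr F$ know about $a$, let $\mathscr K$ know about $a$ and $s$, and let $\mathscr H$ know about $at$ and $st$. Then $\mathscr F\vee\mathscr H$ should see $a$ and $at$, hence $t$; then $t$ and $st$, hence $s$. This would put $s$ into $(\mathscr F\vee\mathscr H)\cap\mathscr K$, and one hopes that $\mathscr H\cap\mathscr K$ is too small to produce $s$.

In the elementary abelian group $\langle a,s,t\rangle$ of order $8$ this fails, as it must by Theorem 1, and we can see exactly where. If $\langle a\rangle,\langle s\rangle\in\mathscr K$, then $\langle a,s\rangle\in\mathscr K$, so $\langle as\rangle\in\mathscr K$. Likewise $\langle at\rangle,\langle st\rangle\in\mathscr H$ give $\langle as\rangle\in\mathscr H$, since $at\cdot st=as$. So $\langle as\rangle\in\mathscr H\cap\mathscr K$, and together with $\langle a\rangle\in\mathscr F$ this already produces $\langle s\rangle$.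

The trouble is that $a$ and $s$ combine inside $\mathscr K$. To cure it, we must allow $a$ to combine with $t$, and $s$ with $t$, but never $a$ with $s$. This is where (F2) helps, since it demands normality. We let $a$ occur only together with a subgroup $Q$ of order $3$ that $a$ inverts and that $s$ does not normalize. A group $Q\langle a\rangle$ and the group $\langle s\rangle$ then cannot both be normal in their product. The central involution $t$ disturbs neither of them.

## 4. A group of order 72

Let
$$G=\langle\alpha,x\rangle\times\langle\beta,y\rangle\times\langle t\rangle\cong S_3\times S_3\times C_2,$$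
where $\alpha^3=\beta^3=x^2=y^2=t^2=1$, $x$ inverts $\alpha$ and $y$ inverts $\beta$. Put
$$D=\langle\alpha,\beta\rangle,\quad a=xy,\quad s=y,\quad Q=\langle\alpha\beta\rangle,\quad Q'=\langle\alpha\beta^{-1}\rangle,\quad U=\langle\alpha\rangle.$$

We collect what is needed about these elements.

- $D\trianglelefteq G$ has order $9$, and $G/D$ is elementary abelian of order $8$ with basis the images of $x,y,t$.
- Conjugation by $G$ permutes $\{Q,Q'\}$: $x$ and $y$ interchange the two, and $\alpha,\beta,t$ fix both. Also $U\trianglelefteq G$.
- The element $a$ inverts every element of $D$, hence so does every $c=ad\in aD$. Moreover $(ad)^2=d^a d=d^{-1}d=1$, so every element of $aD$ is an involution.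
- $s^G=s\langle\beta\rangle$, the three involutions of $\langle\beta,y\rangle$. Each $c\in s^G$ acts on $D$ as $y$ does, so $C_D(c)=U$.

Define
$$\mathscr F=\mathrm{Sub}(D)\cup\{R\langle c\rangle: R\in\{Q,Q'\},\ c\in aD\},\qquad \mathscr K=\mathscr F\cup\{\langle c\rangle,\ U\langle c\rangle: c\in s^G\}.$$
The whole of $\mathrm{Sub}(D)$ is forced: $Q$ and $Q'$ are normal in $QQ'=D$, so $D$ must belong to a Fitting set containing both. The groups $U\langle c\rangle$ are forced too, since $U$ and $\langle c\rangle$ commute.

**Step 1: $\mathscr F$ is a Fitting set.** This step shows that the groups $R\langle c\rangle\cong S_3$ never combine with anything larger. Condition (F3) holds because $\{Q,Q'\}$ is permuted by $G$ and $(aD)^g=aD$, as $G/D$ is abelian. For (F1), the normal subgroups of $R\langle c\rangle\cong S_3$ are $1$, $R$ and $R\langle c\rangle$, and all are in $\mathscr F$; for members of $\mathrm{Sub}(D)$ there is nothing to check.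

For (F2), let $S,T\in\mathscr F$ be normal in $Z=ST$. If both lie in $D$, then $Z\le D$. Otherwise we may assume $S=R\langle c\rangle$ with $c\in aD$. Let $d\in Z\cap D$. Then $d$ normalizes $S$, so $[c,d]=c^{-1}c^d\in S$. Also $[c,d]=(d^{-1})^c\,d=d\cdot d=d^2$. Hence $d^2\in S\cap D=R$, and $d\in R$ because $d$ has odd order. So $Z\cap D\le R$. Now $\langle c\rangle\le Z\le D\langle a\rangle=D\langle c\rangle$, and Dedekind's law gives $Z=(Z\cap D)\langle c\rangle\le R\langle c\rangle=S$. Hence $Z=S\in\mathscr F$.

**Step 2: $\mathscr K$ is a Fitting set.** This step shows that $s$ can be added without meeting $a$. Condition (F3) holds because $U\trianglelefteq G$ and $s^G$ is a conjugacy class. For (F1), $U\langle c\rangle$ is cyclic of order $6$ with subgroups $1,U,\langle c\rangle,U\langle c\rangle$, all in $\mathscr K$.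

For (F2), let $S,T\in\mathscr K$ be normal in $Z=ST$. If both are in $\mathscr F$, use Step 1. Otherwise we may assume $S\in\{\langle c\rangle,U\langle c\rangle\}$ with $c\in s^G$. Then $c$ is the only involution of the cyclic group $S\trianglelefteq Z$, so $c$ is central in $Z$, and $Z\cap D\le C_D(c)=U$.

If $T=R\langle c'\rangle$ with $R\in\{Q,Q'\}$ and $c'\in aD$, then $R\le Z\cap D\le U$, which is false, since $Q$, $Q'$, $U$ are three different groups of order $3$. So this case does not occur. In all other cases $T\le D$ or $T\in\{\langle c'\rangle,U\langle c'\rangle\}$ with $c'\in s^G$. Then $Z\le D\langle s\rangle=D\langle c\rangle$, so Dedekind's law gives $Z=(Z\cap D)\langle c\rangle$ with $Z\cap D\in\{1,U\}$, and $Z\in\mathscr K$.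

**Step 3: the third Fitting set $\mathscr H$.** This step produces a copy of $\mathscr K$ with $a,s$ replaced by $at,st$, without a new verification. Let $\lambda:G\to\mathbb Z/2$ be the homomorphism with $\lambda(D)=0$, $\lambda(x)=\lambda(t)=0$ and $\lambda(y)=1$; it exists because $x,y,t$ give a basis of $G/D$. Put $\theta(g)=g\,t^{\lambda(g)}$. Since $t$ is central with $t^2=1$, $\theta$ is a homomorphism. Since $\lambda(t)=0$, we have $\lambda(\theta(g))=\lambda(g)$, so $\theta^2(g)=g\,t^{2\lambda(g)}=g$. Thus $\theta$ is an automorphism of $G$. It fixes $D$ elementwise, and multiplies each element of $aD$ and of $s^G$ by $t$, because $\lambda(a)=\lambda(s)=1$. Automorphisms map Fitting sets to Fitting sets, so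
$$\mathscr H:=\theta(\mathscr K)=\mathrm{Sub}(D)\cup\{R\langle c\rangle:R\in\{Q,Q'\},\,c\in atD\}\cup\{\langle c\rangle,U\langle c\rangle:c\in st\langle\beta\rangle\}$$
is a Fitting set.

**Theorem 2.** In $G=S_3\times S_3\times C_2$, of order $72$, the Fitting sets above satisfy $\mathscr F\subseteq\mathscr K$ and $\mathscr F\vee(\mathscr H\cap\mathscr K)=\mathscr F$, but $\langle s\rangle\in\big((\mathscr F\vee\mathscr H)\cap\mathscr K\big)\setminus\mathscr F$. So the modular law fails in $G$, and the lattice of all Fitting sets of a finite group need not be modular.

**Step 4: the left side of (1).** This step shows that $\mathscr H$ and $\mathscr K$ share nothing new. Elements of members of $\mathscr K$ lie in $D\cup aD\cup sD$, and elements of members of $\mathscr H$ lie in $D\cup atD\cup stD$. The cosets $aD=xyD$, $sD=yD$, $atD=xytD$, $stD=ytD$ are distinct and different from $D$. So a common member lies in $D$, and $\mathscr H\cap\mathscr K=\mathrm{Sub}(D)\subseteq\mathscr F$. Hence $\mathscr F\vee(\mathscr H\cap\mathscr K)=\mathscr F$.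

**Step 5: the right side of (1).** This step runs the up-and-down chain of Section 3. The groups $Q\langle a\rangle\in\mathscr F$ and $Q\langle at\rangle\in\mathscr H$ have order $6$, and their product is $Q\langle a,t\rangle=Q\langle a\rangle\times\langle t\rangle$ of order $12$. Both have index $2$, hence are normal, so $Q\langle a\rangle\times\langle t\rangle\in\mathscr F\vee\mathscr H$ by (F2). Its normal subgroup $\langle t\rangle$ is in $\mathscr F\vee\mathscr H$ by (F1). Since $\langle st\rangle\in\mathscr H$ and $\langle t\rangle\langle st\rangle=\langle s,t\rangle$ is abelian, (F2) gives $\langle s,t\rangle\in\mathscr F\vee\mathscr H$, and (F1) gives $\langle s\rangle\in\mathscr F\vee\mathscr H$. Finally $\langle s\rangle\in\mathscr K$, while the members of $\mathscr F$ have orders $1,3,9,6$, so $\langle s\rangle\notin\mathscr F$. $\blacksquare$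

The groups $Q\langle a,t\rangle$ and $\langle s,t\rangle$, through which $\langle s\rangle$ was reached, are not in $\mathscr K$. This is precisely the point where the imitation of Dedekind's argument stopped.

**Remark (direct factors).** If $G=N\times E$, every Fitting set of $N$ is a Fitting set of $G$: (F1) and (F2) do not mention the ambient group, and $(n,e)$ conjugates subgroups of $N$ as $n$ does. The Fitting set generated by a family $\mathscr X\subseteq\mathrm{Sub}(N)$ is the same in $N$ and in $G$. Indeed the one generated in $N$ is a Fitting set of $G$, so it contains the one generated in $G$. Conversely, the one generated in $G$, intersected with $\mathrm{Sub}(N)$, is a Fitting set of $N$ containing $\mathscr X$. So the lattice for $N$ is a sublattice of the lattice for $G$. In particular every finite group $E$ is a direct factor of $E\times S_3\times S_3\times C_2$, whose lattice of Fitting sets is not modular.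

## 5. Subspaces glued along the cliques of a graph

Much more than Theorem 2 is true.

**Theorem 3.** Let $p\ne q$ be primes and $L$ a finite lattice. Then $L$ is isomorphic to a sublattice of the lattice of Fitting sets of a group $G=D\rtimes P$, with $D$ an elementary abelian $q$-group and $P$ an elementary abelian $p$-group. (If $p\mid q-1$, the group $G$ that we construct is supersoluble.) Hence an identity holding in the lattices of Fitting sets of all such $G$, for fixed $p,q$, holds in every lattice. Consequently no lattice identity holds in all lattices of Fitting sets except those valid in every lattice.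

Theorem 1 shows that this is sharp. If $G$ is nilpotent, for instance if only one prime divides $|G|$, every sublattice of its lattice of Fitting sets is modular. So neither "two primes" nor "nilpotent length two" can be lowered in Theorem 3.

To find the right generalization, recall what the group of order $72$ did. There were three letters $a,s,t$; the pairs $a,t$ and $s,t$ could be combined, the pair $a,s$ could not. Record this by a graph whose vertices are the letters and whose edges are the permitted pairs. It is the path $a - t - s$. We make this a general device.

Let $\Gamma$ be a finite simple graph with vertex set $B$. For $b\in B$ let $N[b]$ be the closed neighborhood, that is, $b$ and its neighbors. A clique is a set of pairwise adjacent vertices; the empty set and single vertices are cliques. Let $P=\mathbb F_p^B$ with basis $(e_b)_{b\in B}$, and for $C\subseteq B$ let $\mathbb F_p^C$ be the set of vectors with support in $C$.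

**Definition (clique vectors, partial subspaces).** A *clique vector* is an $h\in P$ whose support is a clique; $\mathcal C$ is the set of clique vectors. A *partial subspace* is a set $A\subseteq\mathcal C$ such that $A\cap\mathbb F_p^C$ is a subspace for every clique $C$.

Every partial subspace contains $0$ (take $C=\varnothing$). An intersection of partial subspaces is one, and $\mathcal C$ is one, because $\mathbb F_p^C\subseteq\mathcal C$ for every clique $C$. So the partial subspaces form a lattice $PS(\Gamma)$ with meet $\cap$; the join $A\vee A'$ is the smallest partial subspace containing $A\cup A'$.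

**Example.** Let $p=2$ and $B=\{b,c\}$. If $b,c$ are adjacent, the partial subspaces are the subspaces of $\mathbb F_2^2$, five in all. If not, $\mathcal C=\{0,e_b,e_c\}$, and every subset of $\mathcal C$ containing $0$ is a partial subspace, four in all: $e_b$ and $e_c$ are never added.

**Example (the path).** Let $\Gamma$ be the path $b - m - c$ and $p$ any prime. Put
$$A=\langle e_b\rangle,\qquad K=\langle e_b\rangle\cup\langle e_c\rangle,\qquad H=\langle e_b+e_m\rangle\cup\langle e_c+e_m\rangle .$$
All three are partial subspaces; for instance $H$ meets $\mathbb F_p^{\{b,m\}}$ in $\langle e_b+e_m\rangle$, meets $\mathbb F_p^{\{m,c\}}$ in $\langle e_c+e_m\rangle$, and meets $\mathbb F_pe_b$, $\mathbb F_pe_m$, $\mathbb F_pe_c$ in $0$. We have $A\subseteq K$ and $H\cap K=\{0\}$, so $A\vee(H\cap K)=A$. But $A\vee H$ contains $e_b$ and $e_b+e_m$, hence $e_m$, hence $e_c$. So $(A\vee H)\cap K=K\ne A$, and $PS(\Gamma)$ is not modular. This is the pattern of Section 4, with $b,c,m$ in the roles of $a,s,t$.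

The proof of Theorem 3 has three embeddings. We embed $PS(\Gamma)$ in a lattice of Fitting sets (Section 6); we embed certain lattices of closed sets in $PS(\Gamma)$ (Section 7); and we embed $L$ in such a lattice of closed sets (Section 8).

## 6. A group attached to a graph

Fix primes $p\neq q$ and a graph $\Gamma$ as above. We write the operation of $P=\mathbb F_p^B$ as $+$, also for products of elements of $P$ inside larger groups. We write abelian $q$-groups additively when we treat them as modules.

**The module $W$.** Let $C_p=\langle\sigma\rangle$. By Maschke's theorem the regular $\mathbb F_qC_p$-module is a direct sum of irreducible modules, and not all are trivial, since $\sigma$ acts nontrivially. Let $W$ be a nontrivial irreducible $\mathbb F_qC_p$-module. If $p\nmid i$, then $\sigma^i$ generates $C_p$, so $C_W(\sigma^i)=C_W(\sigma)$ is a proper submodule, hence $0$. So the map $w\mapsto -w+w^{\sigma^i}$ is injective on $W$, and $[W,\sigma^i]=W$. In particular $\sigma$ has order $p$ on $W$. (For $p=2$, $q=3$, take $W=\mathbb F_3$ and $\sigma=-1$.)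

**The group $G$.** For $b\in B$ let $D_b$ be the direct sum of copies $W_{b,k}$ of $W$, one for each $k\in\{b\}\cup(B\setminus N[b])$. So there is one copy for $b$ itself and one for each vertex that $b$ must not be combined with. Let $D=\bigoplus_{b\in B}D_b$. Let $h=\sum_c h_ce_c\in P$ act
$$\text{as }\sigma^{h_b}\text{ on }W_{b,b},\qquad\text{as }\sigma^{h_b+h_k}\text{ on }W_{b,k}\text{ for }k\notin N[b].$$
The exponents are additive in $h$, so this is an action of $P$, and each $D_b$ is $P$-invariant. Put $G=D\rtimes P$ with projection $\pi:G\to P$. Let $R_b\le D_b$ be the diagonal $\{(w,w,\dots,w):w\in W\}$.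

**The key property.** For all $b\in B$ and $x,h\in P$:
$$h\text{ normalizes }R_b^x\iff \operatorname{supp}h\subseteq N[b];\ \text{ in that case }[R_b^x,h]=\begin{cases}R_b^x&\text{if }h_b\ne0,\\ 0&\text{if }h_b=0.\end{cases}\tag{2}$$
Since $P$ is abelian, $h$ normalizes $R_b^x$ if and only if it normalizes $R_b$. It sends $(w,\dots,w)$ to the vector with entry $w^{\sigma^{h_b}}$ at $W_{b,b}$ and $w^{\sigma^{h_b+h_k}}$ at $W_{b,k}$. This is diagonal for all $w$ if and only if $\sigma^{h_k}=1$ on $W$ for all $k\notin N[b]$, that is, $h_k=0$ for all $k\notin N[b]$. In that case $h$ acts on $R_b$ as $\sigma^{h_b}$ in every coordinate. It acts in the same way on $R_b^x$, because $x$ commutes with $h$ and with applying $\sigma^{h_b}$ in every coordinate. The last part of (2) now follows from $[W,\sigma^i]=W$ for $p\nmid i$.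

**Example.** For the path $b-m-c$ with $p=2$, $q=3$ we have $D_b=\mathbb F_3^2$, and $h$ acts on it by the signs $(-1)^{h_b}$ and $(-1)^{h_b+h_c}$. So $e_b$ inverts $R_b=\{(w,w)\}$, $e_m$ centralizes it, and $e_c$ maps $(w,w)$ to $(w,-w)$ and does not normalize it. In Section 4 the group $Q=\langle\alpha\beta\rangle$ was such a diagonal: $a$ inverts it, $t$ centralizes it, and $s$ maps it to $Q'$.

**The Fitting sets $\mathscr F_A$.** For $h\in\mathcal C$ put
$$\mathcal R_h=\Big\{\bigoplus_{b\in\operatorname{supp}h}R_b^{x_b}:x_b\in P\Big\},\qquad \mathcal R_0=\{0\}.$$
This set is closed under conjugation by $P$. If $b\in\operatorname{supp}h$, then $\operatorname{supp}h\subseteq N[b]$, since $\operatorname{supp}h$ is a clique. So by (2), $h$ normalizes every $V\in\mathcal R_h$ and $[V,h]=V$. For $A\in PS(\Gamma)$ put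
$$\mathscr F_A=\{S\le G:\ \text{for all }h\in\pi(S),\ h\in A\text{ and }[S\cap D,h]\in\mathcal R_h\}.$$
Here elements of $G$ act on the abelian group $D$ through $\pi$, so $\pi(S)$ normalizes $S\cap D$. In words: a vector $h\in A$ may occur in $S$ only if the part of $S\cap D$ moved by $h$ is a sum of diagonals, one for each vertex of $\operatorname{supp}h$. If $S\le D$, then $\pi(S)=0$ and the condition holds; so $\mathrm{Sub}(D)\subseteq\mathscr F_A$.

**Coprime action.** Let $Y\le P$ normalize $X\le D$. For $h\in Y$, the group $[X,h]=\{-w+w^h:w\in X\}$ is the image of an endomorphism of $X$; let $[X,Y]$ be the sum of these over $h\in Y$. Then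
$$X=[X,Y]\oplus C_X(Y),\qquad [X,h,h]=[X,h]. \tag{3}$$
Indeed, by Maschke's theorem $X$ is a direct sum of irreducible $\mathbb F_qY$-modules $X_i$. If $Y$ is trivial on $X_i$, then $[X_i,Y]=0$ and $C_{X_i}(Y)=X_i$. Otherwise $[X_i,Y]$ is a nonzero submodule, so it is $X_i$, and $C_{X_i}(Y)$ is a proper submodule, so it is $0$. Summing over $i$ gives the first equation. With $Y=\langle h\rangle$ it gives $X=[X,h]\oplus C_X(h)$; applying $[\,\cdot\,,h]$ gives the second.

**Lemma 1.** $\mathscr F_A$ is a Fitting set of $G$.

**Step 1: (F3).** This step checks conjugation by $D$ and by $P$ separately, which suffices since $G=DP$. Conjugation by an element of $D$ changes neither $S\cap D$ nor $\pi(S)$. Conjugation by $x\in P$ leaves $\pi(S)$ unchanged and replaces $[S\cap D,h]$ by $[S\cap D,h]^x\in\mathcal R_h$.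

**Step 2: (F1).** This step shows that a normal subgroup contains everything that its elements move. Let $T\trianglelefteq S\in\mathscr F_A$, let $\tau\in T$ and $h=\pi(\tau)$. Then $h\in\pi(S)$, so $h\in A$ and $[S\cap D,h]\in\mathcal R_h$. For $g\in S\cap D$ we have $[g,\tau]=(\tau^{-1})^g\tau\in T$, so $[S\cap D,h]=[S\cap D,\tau]\le T\cap D$. By (3),
$$[S\cap D,h]=[S\cap D,h,h]\le[T\cap D,h]\le[S\cap D,h].$$
Hence $[T\cap D,h]=[S\cap D,h]\in\mathcal R_h$, and $T\in\mathscr F_A$.

**Step 3: (F2), the supports fit together.** Let $S,T\in\mathscr F_A$ be normal in $Z=ST$ and let $X=Z\cap D$. This step shows that vectors from $S$ and from $T$ can be added inside a clique. Every element of $\pi(Z)=\pi(S)+\pi(T)$ has the form $h+h'$ with $h\in\pi(S)$ and $h'\in\pi(T)$; both lie in $A$. Since $S\trianglelefteq Z$, the argument of Step 2 gives $[X,h]\le S\cap D$, so $[X,h]=[X,h,h]\le[S\cap D,h]\le[X,h]$. Thus $[X,h]=[S\cap D,h]\in\mathcal R_h$, and likewise $[X,h']=[T\cap D,h']\in\mathcal R_{h'}$. Write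
$$[X,h]=\bigoplus_{b\in\operatorname{supp}h}R_b^{x_b},\qquad [X,h']=\bigoplus_{b\in\operatorname{supp}h'}R_b^{x_b'}.$$
The element $h'$ normalizes $X$ and commutes with $h$, so it normalizes $[X,h]$. For $b\in\operatorname{supp}h$ it also normalizes $[X,h]\cap D_b=R_b^{x_b}$. By (2), $\operatorname{supp}h'\subseteq N[b]$ for all $b\in\operatorname{supp}h$. As $\operatorname{supp}h$ and $\operatorname{supp}h'$ are cliques, $C:=\operatorname{supp}h\cup\operatorname{supp}h'$ is a clique. Since $h,h'\in A\cap\mathbb F_p^C$, which is a subspace, $h+h'\in A$.

**Step 4: (F2), the moved parts fit together.** This step computes $[X,h+h']$. If $b$ lies in both supports, then $h'$ normalizes $R_b^{x_b}\le X$ and $h'_b\ne0$, so (2) gives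
$$R_b^{x_b}=[R_b^{x_b},h']\le[X,h']\cap D_b=R_b^{x_b'}.$$
Both groups have order $|W|$, so they are equal. Hence there are well-defined groups $V_b$ for $b\in C$, each a $P$-conjugate of $R_b$, with
$$M:=[X,h]+[X,h']=\bigoplus_{b\in C}V_b .$$
Let $Y=\langle h,h'\rangle$. Since $C$ is a clique, every element of $Y$ has support in $C\subseteq N[b]$ for each $b\in C$, so $M$ is $Y$-invariant by (2). Clearly $M\le[X,Y]$; and $h,h'$ act trivially on $X/M$, so $Y$ does, and $[X,Y]\le M$. Thus $[X,Y]=M$, and $X=M\oplus C_X(Y)$ by (3). Therefore, using (2) once more,
$$[X,h+h']=[M,h+h']=\bigoplus_{b\in\operatorname{supp}(h+h')}V_b\in\mathcal R_{h+h'}.$$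
So $Z\in\mathscr F_A$. $\blacksquare$

**Lemma 2.** $A\mapsto\mathscr F_A$ is an injective lattice homomorphism from $PS(\Gamma)$ into the lattice of Fitting sets of $G$.

**Step 1: injectivity and meets.** This step finds test groups that detect $A$. For $h\in\mathcal C$ and $V\in\mathcal R_h$,
$$V\langle h\rangle\in\mathscr F_A\iff h\in A. \tag{4}$$
Indeed $h$ normalizes $V$, so $V\langle h\rangle$ is a subgroup with $V\langle h\rangle\cap D=V$ and $\pi(V\langle h\rangle)=\langle h\rangle$. For $p\nmid i$ the supports of $ih$ and $h$ agree, so $[V,ih]=V\in\mathcal R_h=\mathcal R_{ih}$; for $i=0$ we have $[V,0]=0\in\mathcal R_0$. So $V\langle h\rangle\in\mathscr F_A$ if and only if all multiples of $h$ lie in $A$. This is equivalent to $h\in A$, because $A\cap\mathbb F_p^{\operatorname{supp}h}$ is a subspace. By (4), $\mathscr F_A$ determines $A$. By definition $\mathscr F_{A\cap A'}=\mathscr F_A\cap\mathscr F_{A'}$, and the map preserves order.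

**Step 2: a candidate for the join.** Let $\mathscr J=\mathscr F_A\vee\mathscr F_{A'}$. Since the map preserves order, $\mathscr J\subseteq\mathscr F_{A\vee A'}$. To prove the reverse inclusion we first collect the vectors that $\mathscr J$ knows:
$$A''=\{h\in\mathcal C: V\langle h\rangle\in\mathscr J\text{ for all }V\in\mathcal R_h\}.$$
By (4), $A\cup A'\subseteq A''$.

**Step 3: $A''$ is a partial subspace.** This step is the up-and-down chain in general form; its result is that $A\vee A'\subseteq A''$. We need one observation. If $k\in P$ normalizes $X\le D$, then
$$[X,k]\langle k\rangle\trianglelefteq X\langle k\rangle. \tag{5}$$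
Indeed $[X,k]$ is normalized by $k$ and by the abelian group $X$, and for $v\in X$ we have $k^v=k\,[k,v]$ with $[k,v]\in[X,k]$.

Let $C$ be a clique, let $h,h'\in A''\cap\mathbb F_p^C$, and let $M=\bigoplus_{b\in C}R_b^{x_b}$ with arbitrary $x_b\in P$. Since $C\subseteq N[b]$ for $b\in C$, (2) shows that every $k\in\mathbb F_p^C$ normalizes $M$ and that
$$[M,k]=\bigoplus_{b\in\operatorname{supp}k}R_b^{x_b}\in\mathcal R_k .$$
As $h\in A''$, the group $[M,h]\langle h\rangle$ is in $\mathscr J$. It is normal in $M\langle h\rangle$ by (5), and $M\in\mathrm{Sub}(D)\subseteq\mathscr J$ is normal there too. So $M\langle h\rangle=M\cdot[M,h]\langle h\rangle\in\mathscr J$ by (F2). Likewise $M\langle h'\rangle\in\mathscr J$. Both are normal in $M\langle h,h'\rangle$, since they contain $M$ and the quotient by $M$ is abelian; hence $M\langle h,h'\rangle\in\mathscr J$ by (F2). Now go down. By (F1), $M\langle h+h'\rangle\in\mathscr J$; by (5) and (F1), $[M,h+h']\langle h+h'\rangle\in\mathscr J$. As the $x_b$ vary, $[M,h+h']$ runs over all of $\mathcal R_{h+h'}$, because $\operatorname{supp}(h+h')\subseteq C$. So $h+h'\in A''$. Also $0\in A''$, because the trivial group is in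 $\mathscr J$. A subset of $\mathbb F_p^C$ containing $0$ and closed under addition is a subspace, as $\mathbb F_p$ is a prime field. So $A''$ is a partial subspace, and $A\vee A'\subseteq A''$.

**Step 4: $\mathscr F_{A\vee A'}\subseteq\mathscr J$.** This step assembles an arbitrary member of $\mathscr F_{A\vee A'}$ from pieces $X\langle h\rangle$. Let $S\in\mathscr F_{A\vee A'}$ and $X=S\cap D$. By the Schur–Zassenhaus theorem $X$ has a complement $E$ in $S$, a $p$-group. Since $P$ is a Sylow $p$-subgroup of $G$, $E$ lies in a conjugate of $P$; and as $G=PD$, every conjugate of $P$ has the form $P^d$ with $d\in D$. So $E=Y^d$ with $Y\le P$ and $d\in D$, and $Y=\pi(E)=\pi(S)$. By (F3) we may replace $S$ by its conjugate under $d^{-1}$. This does not change $X$, as $D$ is abelian, and it keeps $S$ in $\mathscr F_{A\vee A'}$. So we may take $S=XY$.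

Let $h\in Y$. Then $h\in A\vee A'\subseteq A''$ and $[X,h]\in\mathcal R_h$, so $[X,h]\langle h\rangle\in\mathscr J$. It is normal in $X\langle h\rangle$ by (5), and $X\in\mathrm{Sub}(D)\subseteq\mathscr J$ is normal there. So $X\langle h\rangle\in\mathscr J$ by (F2). The subgroups $X\langle h\rangle$ with $h\in Y$ contain $X$, and $XY/X$ is abelian, so they are normal in $XY$. They generate $XY$, so repeated use of (F2) gives $XY\in\mathscr J$. $\blacksquare$

## 7. Blocks and closed sets

In $PS(\Gamma)$ we can make linear relations that act as deduction rules. If the vector $d_C=\sum_{b\in C}e_b$ belongs to a partial subspace, $C$ is a clique, and all but one of the $e_b$ with $b\in C$ belong to it, then so does the last one. We now isolate the combinatorics of this.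

Let $\mathcal L$ be a set of subsets of $B$, called *blocks*, of sizes $2$ or $3$, such that any two distinct blocks share at most one vertex. Let $\Gamma$ be the graph on $B$ in which two different vertices are adjacent if and only if they lie in a common block. Assume that every clique of $\Gamma$ of size at least $2$ is contained in a block; this block is then unique.

**Definition (closed set).** A set $X\subseteq B$ is *closed* if $|C\setminus X|\ne1$ for every $C\in\mathcal L$.

So for closed $X$ and a block $C$, either $C\subseteq X$, or $|C\cap X|\le1$, with $C\cap X=\varnothing$ if $|C|=2$. For example, if $B$ itself is the only block and $|B|=3$, the closed sets are $\varnothing$, the three singletons and $B$. If $B$ is a block with two elements, they are $\varnothing$ and $B$.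

If $X,X'$ are closed, so is $X\cap X'$. Indeed, if $|C\setminus(X\cap X')|=1$, then $|C\setminus X|\le1$ and $|C\setminus X'|\le1$, so $C\subseteq X$ and $C\subseteq X'$ by closedness, a contradiction. Also $B$ is closed. So the closed sets form a lattice with meet $\cap$; write $\mathrm{cl}(Y)$ for the smallest closed set containing $Y$, so that the join of $X,X'$ is $\mathrm{cl}(X\cup X')$.

For closed $X$ put
$$A_X=\{0\}\cup\{ie_b:b\in X,\ i\in\mathbb F_p\}\cup\bigcup_{C\in\mathcal L}\big(\mathbb F_pd_C+\mathbb F_p^{C\cap X}\big)\subseteq\mathcal C .$$
Clearly $X\subseteq X'$ implies $A_X\subseteq A_{X'}$.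

**Lemma 3.** $X\mapsto A_X$ is an injective lattice homomorphism from the lattice of closed sets into $PS(\Gamma)$.

**Step 1: single vertices.** This step shows that $A_X$ remembers $X$: *if $i\ne0$ and $ie_b\in A_X$, then $b\in X$.* If $ie_b$ is not of the form listed with $b\in X$, then $ie_b=\lambda d_C+v$ for some block $C$ and $v\in\mathbb F_p^{C\cap X}$. Here $b\in C$, since the right side vanishes outside $C$. If $\lambda=0$, then $v=ie_b$ and $b\in X$. If $\lambda\ne0$, then for each $c\in C\setminus\{b\}$ the coordinate $\lambda+v_c$ is $0$, so $v_c\neq0$ and $c\in X$. Thus $|C\setminus X|\le1$, closedness gives $C\subseteq X$, and $b\in X$. Hence $b\in X\iff e_b\in A_X$, and the map is injective.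

**Step 2: $A_X$ is a partial subspace.** This step computes $A_X$ on each clique. For a block $C$,
$$A_X\cap\mathbb F_p^C=\mathbb F_pd_C+\mathbb F_p^{C\cap X}. \tag{6}$$
The inclusion $\supseteq$ is clear. Conversely, take an element of $A_X\cap\mathbb F_p^C$ that is not listed under $C$. It is $0$, or a multiple of some $e_b$, or comes from another block $C'$, in which case its support lies in $C\cap C'$ and has size at most $1$. So it is $0$ or $ie_b$ with $i\ne0$ and $b\in C$, and then $b\in C\cap X$ by Step 1. This proves (6). For a single vertex $b$, Step 1 shows that $A_X\cap\mathbb F_pe_b$ is $\mathbb F_pe_b$ or $0$. A clique $K$ of size at least $2$ lies in a block $C$, and then $A_X\cap\mathbb F_p^K=(A_X\cap\mathbb F_p^C)\cap\mathbb F_p^K$ is a subspace. So $A_X\in PS(\Gamma)$.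

**Step 3: meets.** This step shows $A_X\cap A_{X'}=A_{X\cap X'}$. Let $h\in\mathcal C$. If $|\operatorname{supp}h|\le1$, then $h\in A_X\cap A_{X'}\iff h\in A_{X\cap X'}$ by Step 1. If $|\operatorname{supp}h|\ge2$, let $C$ be the block containing $\operatorname{supp}h$. By (6) we need
$$(\mathbb F_pd_C+\mathbb F_p^{C\cap X})\cap(\mathbb F_pd_C+\mathbb F_p^{C\cap X'})=\mathbb F_pd_C+\mathbb F_p^{C\cap X\cap X'}.$$
This is clear if $C\cap X$ and $C\cap X'$ are comparable. Otherwise neither is $\varnothing$ or $C$, so by the description of closed sets $|C|=3$, $C\cap X=\{b\}$ and $C\cap X'=\{b'\}$ with $b\ne b'$. The equality then says $\langle d_C,e_b\rangle\cap\langle d_C,e_{b'}\rangle=\langle d_C\rangle$, which holds because $d_C,e_b,e_{b'}$ are linearly independent when $|C|=3$.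

**Step 4: joins.** This step uses the deduction rule described above. Let $A=A_X\vee A_{X'}$ and $X_0=\mathrm{cl}(X\cup X')$. Since $A_{X_0}$ is a partial subspace containing $A_X$ and $A_{X'}$, we have $A\subseteq A_{X_0}$. Let $X_1=\{b:e_b\in A\}$; then $X_1\supseteq X\cup X'$. Let $C$ be a block. Then $d_C\in A$. If $C\setminus X_1=\{b\}$, then $e_b=d_C-\sum_{c\in C\setminus\{b\}}e_c$ lies in the subspace $A\cap\mathbb F_p^C$, so $b\in X_1$, a contradiction. Hence $X_1$ is closed, and $X_1\supseteq X_0$. For every block $C$ the subspace $A\cap\mathbb F_p^C$ contains $d_C$ and $\mathbb F_p^{C\cap X_1}$, and $A$ contains all $ie_b$ with $b\in X_1$. So $A\supseteq A_{X_1}\supseteq A_{X_0}$. Hence $A=A_{X_0}$. $\blacksquare$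

## 8. Realizing a finite lattice by closed sets

Let $L$ be a finite lattice. We want to send $i\in L$ to a closed set that contains exactly those elements of $L$ that are $\le i$. Then for incomparable $z,w$ and $u\le z\vee w$ the blocks must enforce "$z$ and $w$ together give $u$".

The first try is the block $\{z,w,u\}$. It enforces too much: it also says that $z$ and $u$ together give $w$. Take the pentagon with elements $0<a<b<1$ and $0<c<1$, where $c$ is incomparable with $a$ and $b$. Here $b\le a\vee c=1$, so we would use the block $\{a,c,b\}$. But the set of elements $\le b$ contains $a$ and $b$ and not $c$, so it is not closed.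

The next try inserts an intermediate vertex $e$: copies $z'$, $w'$, $u'$ of $z,w,u$, linked to the originals by blocks of size $2$, and blocks $\{z',w',e\}$, $\{e,u'\}$. A block of size $2$ works in both directions, so $u$ gives $u'$, which gives $e$, and then $z$ and $u$ again give $w$. The same set of elements $\le b$ in the pentagon forces $c$.

The cure is to deduce $u$ from two intermediate vertices $e$ and $f$ by a block $\{e,f,u'\}$. Then $u'$ alone gives neither $e$ nor $f$. Each of $e,f$ needs its own copies of $z$ and $w$, so that distinct blocks share at most one vertex and no unwanted cliques arise.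

**Definition (rule).** A *rule* is a triple $\rho=(z,w,u)\in L^3$ with $z,w$ incomparable, $u\le z\vee w$, $u\not\le z$ and $u\not\le w$. Then $z,w,u$ are distinct.

In the pentagon the rules are $(a,c,b)$, $(a,c,1)$, $(b,c,1)$ and the three obtained by exchanging the first two entries.

Let $B$ consist of the elements of $L$ and, for each rule $\rho=(z,w,u)$, seven new vertices $\rho_{z1},\rho_{z2},\rho_{w1},\rho_{w2},\rho_u,\rho_e,\rho_f$. For each rule take the blocks
$$\{z,\rho_{z1}\},\ \{z,\rho_{z2}\},\ \{w,\rho_{w1}\},\ \{w,\rho_{w2}\},\ \{u,\rho_u\},$$
$$\{\rho_{z1},\rho_{w1},\rho_e\},\qquad \{\rho_{z2},\rho_{w2},\rho_f\},\qquad \{\rho_e,\rho_f,\rho_u\}.$$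

**Step 1: the hypotheses of Section 7.** This step checks the conditions on blocks and cliques. Each $2$-block has one vertex in $L$ and one new vertex, and each new vertex is in at most one $2$-block; so two distinct $2$-blocks share at most a vertex of $L$. A $3$-block has no vertex in $L$, so it shares at most one vertex with a $2$-block. Among the $3$-blocks of one rule, the first two are disjoint, and the third meets them in $\rho_e$ and $\rho_f$ respectively. The $3$-blocks of different rules are disjoint. So distinct blocks share at most one vertex.

Next, every triangle of $\Gamma$ is a block. No two vertices of $L$ are adjacent, and vertices of different rules are nonadjacent. A vertex of $L$ has at most one role in a given rule, so its neighbors within a rule form one of $\{\rho_{z1},\rho_{z2}\}$, $\{\rho_{w1},\rho_{w2}\}$, $\{\rho_u\}$, or there are none. In the first two cases the two vertices lie in no common block. So two neighbors of a vertex of $L$ are never adjacent, and no triangle contains a vertex of $L$. A triangle therefore lies among the seven vertices of one rule. There each of $\rho_{z1},\rho_{w1},\rho_{z2},\rho_{w2},\rho_u$ has exactly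 two neighbors, and these lie with it in a block. So a triangle containing one of these five vertices is a block, and a triangle cannot consist of $\rho_e,\rho_f$ alone.

Finally, a clique with four vertices would contain two triangles sharing two vertices, that is, two distinct blocks sharing two vertices; so there is none. Cliques of size $2$ lie in blocks by the definition of $\Gamma$. The hypotheses of Section 7 hold.

**Step 2: the sets $X_i$.** This step defines the embedding. For $i\in L$ let $X_i$ consist of all $v\in L$ with $v\le i$, and, for each rule $\rho=(z,w,u)$,

- $\rho_{z1},\rho_{z2}$ if $z\le i$;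
- $\rho_{w1},\rho_{w2}$ if $w\le i$;
- $\rho_u$ if $u\le i$;
- $\rho_e,\rho_f$ if both $z\le i$ and $w\le i$.

**Lemma 4.** Each $X_i$ is closed, and $i\mapsto X_i$ is an injective lattice homomorphism from $L$ into the lattice of closed sets.

**Step 3: $X_i$ is closed.** This step is where the gadget has to avoid unwanted deductions. Each $2$-block is contained in $X_i$ or disjoint from it. Let $\rho=(z,w,u)$ be a rule. If $z,w\le i$, then $u\le z\vee w\le i$, and all three $3$-blocks of $\rho$ lie in $X_i$. Otherwise $\rho_e,\rho_f\notin X_i$, and at most one of $z,w$ is $\le i$. So the first two $3$-blocks meet $X_i$ in at most one vertex, and the third meets it in at most $\rho_u$. Thus $|C\setminus X_i|\ne1$ for all blocks $C$.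

**Step 4: injectivity and meets.** This step reads off two properties from the definition. Since $X_i\cap L=\{v:v\le i\}$ has largest element $i$, the map is injective. Since $v\le i\wedge j$ if and only if $v\le i$ and $v\le j$, we get $X_i\cap X_j=X_{i\wedge j}$.

**Step 5: joins.** This step shows that the gadget makes all the deductions needed. The set $X_{i\vee j}$ is closed and contains $X_i\cup X_j$. Let $X$ be any closed set containing $X_i\cup X_j$; we show $X\supseteq X_{i\vee j}$. If $i,j$ are comparable this is trivial, so let them be incomparable.

Let $u\in L$ with $u\le i\vee j$. If $u\le i$ or $u\le j$, then $u\in X_i\cup X_j\subseteq X$. Otherwise $\rho=(i,j,u)$ is a rule, with $z=i$ and $w=j$. Since $i,j\in X$, the $2$-blocks give $\rho_{z1},\rho_{z2},\rho_{w1},\rho_{w2}\in X$. The first two $3$-blocks then give $\rho_e,\rho_f\in X$, and the third gives $\rho_u\in X$. The block $\{u,\rho_u\}$ gives $u\in X$.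

So $X$ contains all $u\in L$ with $u\le i\vee j$. By the $2$-blocks of all rules, $X$ contains all vertices $\rho_{z1},\rho_{z2},\rho_{w1},\rho_{w2},\rho_u$ of $X_{i\vee j}$. If $\rho_e,\rho_f\in X_{i\vee j}$, then $z,w\le i\vee j$, so $\rho_{z1},\rho_{w1},\rho_{z2},\rho_{w2}\in X$, and the first two $3$-blocks give $\rho_e,\rho_f\in X$. Hence $X\supseteq X_{i\vee j}$, and $X_{i\vee j}=\mathrm{cl}(X_i\cup X_j)$. $\blacksquare$

## 9. Proof of Theorem 3, and lattice identities

**Step 1: the embedding.** This step composes the maps. Given $p\ne q$ and $L$, build $B$, the blocks and $\Gamma$ as in Section 8, and then $G=D\rtimes P$ as in Section 6. Here $D$ is a direct sum of copies of $W$, hence an elementary abelian $q$-group, and $P=\mathbb F_p^B$ is an elementary abelian $p$-group. The composite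
$$i\longmapsto X_i\longmapsto A_{X_i}\longmapsto\mathscr F_{A_{X_i}}$$
is an injective lattice homomorphism from $L$ into the lattice of Fitting sets of $G$, by Lemmas 4, 3 and 2. Its image is a sublattice isomorphic to $L$.

If $p\mid q-1$, then $\mathbb F_q$ contains all $p$-th roots of unity, so every irreducible $\mathbb F_qC_p$-module has dimension $1$, and $\dim W=1$. Then $D$ is a direct sum of $P$-invariant subgroups of order $q$, and $G/D$ is abelian, so $G$ is supersoluble.

**Step 2: an identity that fails somewhere fails in a finite lattice.** This step is needed because an arbitrary lattice may be infinite. If an identity $r=r'$ between lattice terms fails in a lattice, then one of the inequalities $r\le r'$, $r'\le r$ fails there, and it suffices to treat inequalities. So let $r\le r'$ fail in a lattice $M$ under some assignment of the variables. Let $M_0\subseteq M$ be the finite set of the values of all subterms of $r$ and $r'$ under this assignment, together with the meet of all these values. Let $M_1$ be the set of all joins of non-empty subsets of $M_0$. Then $M_1$ is finite and closed under joins of $M$, and it has a least element, namely the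 meet that was included. A finite join-semilattice with a least element is a lattice: the meet of two elements is the join of all their common lower bounds. So $M_1$ is a lattice with the joins of $M$.

Meets in $M_1$ may differ from those in $M$. But if $m,m'\in M_1$ and their meet $m\wedge m'$ in $M$ happens to lie in $M_1$, then it is their greatest lower bound in $M_1$ as well. All values of subterms lie in $M_0\subseteq M_1$. So by induction on the subterms, every subterm of $r$ and $r'$ has the same value in $M_1$ as in $M$. Hence $r\le r'$ fails in the finite lattice $M_1$.

**Step 3: no identities.** This step combines the two previous ones. Fix $p\neq q$ and suppose that an identity holds in the lattices of Fitting sets of all the groups $G=D\rtimes P$ of Theorem 3. It then holds in all sublattices of these lattices, so by Step 1 it holds in every finite lattice, and by Step 2 it holds in every lattice. In particular, an identity that holds in all lattices of Fitting sets is valid in every lattice. $\blacksquare$
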